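\title{The rearrangement number is the uniformity of the meager ideal}

\begin{abstract}
The rearrangement number $\mathfrak{rr}$ is the least number of permutations of $\omega$ needed so that every conditionally convergent series is made to diverge, or to change its sum, by one of them. The subseries number $\textup{\ss}$ is the least number of infinite subsets of $\omega$ needed so that every conditionally convergent series diverges along one of them. We prove in ZFC that $\mathfrak{rr}=\operatorname{non}(\mathcal M)=\max\{\mathfrak b,\textup{\ss}\}$. In particular $\textup{\ss}\le\mathfrak{rr}$, so $\textup{\ss}>\mathfrak{rr}$ is not consistent. We also prove the dual equalities for $\operatorname{cov}(\mathcal M)$. The proof builds series block by block from orthogonal sign patterns, of which any one ordering can disturb only boundedly many.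
\end{abstract}

\section{Introduction}\label{sec:intro}

A series $\sum_n a_n$ of real numbers, indexed by $\omega=\{0,1,2,\dots\}$, is \emph{conditionally convergent} if it converges but $\sum_n|a_n|=\infty$. Such a series converges only through cancellation, and there are two natural ways to spoil the cancellation: one can change the order of the terms, or one can omit terms. Every conditionally convergent series can be made to diverge in either way (Proposition~\ref{prop:generic}), but the permutation or the set that does it depends on the series. Two cardinals count how many are needed to deal with all series at once.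

A permutation $p$ of $\omega$ \emph{preserves} a convergent series $\sum_n a_n$ if $\sum_n a_{p(n)}$ converges to the same sum. For $A$ in the set $[\omega]^\omega$ of infinite subsets of $\omega$, the subseries $\sum_{n\in A}a_n$ is summed in the increasing order of $A$.
\begin{itemize}
\item The \emph{rearrangement number} $\mathfrak{rr}$ is the least cardinality of a family $P$ of permutations of $\omega$ such that for every conditionally convergent series some $p\in P$ does not preserve it.
\item The \emph{subseries number} $\textup{\ss}$ is the least cardinality of a family $\mathcal A\subseteq[\omega]^\omega$ such that for every conditionally convergent series $\sum_n a_n$ there is $A\in\mathcal A$ for which $\sum_{n\in A}a_n$ diverges.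
\end{itemize}
One set $A$ is never enough: put $(-1)^n/(n+1)$ at the $n$-th element of $A$ and $0$ elsewhere, and the resulting conditionally convergent series converges along $A$. One permutation is not enough either, as Section~\ref{sec:sparse} shows.

We compare these numbers with four standard cardinals. A subset of a topological space is \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager. Then $\operatorname{non}(\mathcal M)$ is the least cardinality of a non-meager subset of $\mathbb R$, and $\operatorname{cov}(\mathcal M)$ is the least number of meager sets whose union is $\mathbb R$. For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(k)\le g(k)$ for all but finitely many $k$. A family $\mathcal B\subseteq\omega^\omega$ is \emph{unbounded} if for every $g\in\omega^\omega$ some $c\in\mathcal B$ has $c(k)>g(k)$ for infinitely many $k$, and $\mathcal D\subseteq\omega^\omega$ is \emph{dominating} if every $f\in\omega^\omega$ satisfies $f\le^*g$ for some $g\in\mathcal D$. The least sizes of such families are $\mathfrak b$ and $\mathfrak d$.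

The bounds $\aleph_1\le\mathfrak{rr}\le\operatorname{non}(\mathcal M)$ and $\aleph_1\le\textup{\ss}\le\operatorname{non}(\mathcal M)$ are known, and proofs appear along the way. How do $\mathfrak{rr}$ and $\textup{\ss}$ compare? The question we answer was posed in \cite{RS}, which states: ``we do not know that $\textup{\ss}>\mathfrak{rr}$ is consistent.'' One has to either find a model of ZFC in which $\textup{\ss}>\mathfrak{rr}$, or prove $\textup{\ss}\le\mathfrak{rr}$ in ZFC.

There is a reason to expect the first alternative. If $\sum_{n\in A}a_n$ diverges, then for some $\varepsilon>0$ there are infinitely many disjoint finite segments of $A$ on which the sum has absolute value at least $\varepsilon$. A permutation that lists $A$ in increasing order, and inserts the elements of $\omega\setminus A$ only between these segments, makes the series diverge. So sets can be converted into permutations, provided that one knows how rarely to interrupt. This suggests that permutations are the more efficient tool and that $\mathfrak{rr}$ might be the smaller number. A direct proof of $\textup{\ss}\le\mathfrak{rr}$ would need the opposite conversion, from permutations to sets, and we do not give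 one. Instead we use the observation that a model of $\textup{\ss}>\mathfrak{rr}$ must satisfy $\mathfrak{rr}<\operatorname{non}(\mathcal M)$, and we show that this never happens.

\begin{theorem}[ZFC]\label{thm:main}
$\mathfrak{rr}=\operatorname{non}(\mathcal M)=\max\{\mathfrak b,\textup{\ss}\}$. Consequently:
\begin{enumerate}
\item[(i)] $\textup{\ss}\le\mathfrak{rr}$, so no model of ZFC satisfies $\textup{\ss}>\mathfrak{rr}$;
\item[(ii)] $\textup{\ss}=\mathfrak{rr}$ if and only if $\mathfrak b\le\textup{\ss}$;
\item[(iii)] if $\textup{\ss}<\mathfrak{rr}$, then $\textup{\ss}<\mathfrak b=\mathfrak{rr}=\operatorname{non}(\mathcal M)$.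
\end{enumerate}
\end{theorem}

\begin{remark}\label{rem:laver}
The inequality in (i) cannot be improved to an equality. By Brendle, Brian and Hamkins \cite{BBH}, $\textup{\ss}=\aleph_1$ in the Laver model, where $\mathfrak b=\aleph_2$. By (iii), $\textup{\ss}<\mathfrak b$ is the only way in which $\textup{\ss}<\mathfrak{rr}$ can occur. This remark is not used in the proofs.
\end{remark}

Exchanging the roles of series and of permutations or sets gives dual cardinals, which count how many series are needed so that no single permutation or set spoils them all. Let $\mathfrak{rr}^\perp$ be the least size of a family of conditionally convergent series such that every permutation preserves some member. Let $\textup{\ss}^\perp$ be the least size of a family of conditionally convergent series such that for every $A\in[\omega]^\omega$ some member converges along $A$. Such families exist: for $\textup{\ss}^\perp$ by the example above, and for $\mathfrak{rr}^\perp$ by Lemma~\ref{lem:sparse}.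

\begin{theorem}[ZFC]\label{thm:dual}
$\mathfrak{rr}^\perp=\operatorname{cov}(\mathcal M)=\min\{\mathfrak d,\textup{\ss}^\perp\}$.
\end{theorem}

The substance of Theorem~\ref{thm:main} is the lower bound: given fewer than $\operatorname{non}(\mathcal M)$ permutations, find a conditionally convergent series that all of them preserve. We have two sources of such series. Sparse series (Section~\ref{sec:sparse}) work for fewer than $\mathfrak b$ permutations. Block series (Sections~\ref{sec:finite} and~\ref{sec:blocks}) are assembled by choosing one of many candidates on each block; each permutation forbids a bounded number of candidates per block, and the cardinal $\operatorname{non}(\mathcal M)$ governs how many such lists of prohibitions can be avoided at once (Section~\ref{sec:slaloms}). Block series work when $\mathfrak b<\operatorname{non}(\mathcal M)$, so the two constructions complement each other exactly (Sections~\ref{sec:main} and~\ref{sec:dual}).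

\medskip
\noindent\emph{Notation.} All proofs are in ZFC. For integers $m'\le m$ we write $[m',m)=\{n\in\omega:m'\le n<m\}$. For a real function $u$ and a finite subset $E$ of its domain, $u(E)=\sum_{x\in E}u(x)$. We identify a series $\sum_na_n$ with the function $a:n\mapsto a_n$.

\section{Generic permutations and generic sets}\label{sec:generic}

The upper bounds come from Baire category. Give the set $\operatorname{Sym}(\omega)$ of permutations the topology whose basic open sets are $\{p:p\supseteq s\}$ for finite partial injections $s$, and give $[\omega]^\omega$ the topology whose basic open sets are $\{A:A\cap[0,M)=s\}$ for $s\subseteq[0,M)$.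

Both spaces are homeomorphic to the Baire space $\omega^\omega$. For $[\omega]^\omega$, send $A=\{y_0<y_1<\cdots\}$ to $(y_0,\,y_1-y_0-1,\,y_2-y_1-1,\dots)$. For $\operatorname{Sym}(\omega)$, let $t\in\omega^\omega$ direct a back-and-forth construction: at an even step $j$, map the least number not yet in the domain to the $t(j)$-th number not yet in the range; at an odd step $j$, give the least number not yet in the range as a value to the $t(j)$-th number not yet in the domain. Every permutation arises from exactly one $t$, and fixing the first $j$ values of $t$ amounts to fixing the partial injection built in $j$ steps. Finally, $\omega^\omega$ is homeomorphic to the space of irrationals, a set of irrationals is meager in that space if and only if it is meager in $\mathbb R$, and $\mathbb Q$ is meager. Hence $\operatorname{non}(\mathcal M)$ and $\operatorname{cov}(\mathcal M)$ may be computed in either of our spaces: each has a non-meager subset of size $\operatorname{non}(\mathcal M)$, and in each the intersection of fewer than $\operatorname{cov}(\mathcal M)$ comeager sets is nonempty.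

\begin{proposition}\label{prop:generic}
Let $\sum_na_n$ be conditionally convergent. The set of $p\in\operatorname{Sym}(\omega)$ for which $\sum_na_{p(n)}$ diverges is comeager, and so is the set of $A\in[\omega]^\omega$ for which $\sum_{n\in A}a_n$ diverges. Consequently
\[
\mathfrak{rr},\ \textup{\ss}\ \le\ \operatorname{non}(\mathcal M)
\qquad\text{and}\qquad
\operatorname{cov}(\mathcal M)\ \le\ \mathfrak{rr}^\perp,\ \textup{\ss}^\perp .
\]
\end{proposition}

\begin{proof}
The positive terms of the series have infinite sum. Otherwise $\sum_n\max\{a_n,0\}$ would converge, and then so would $\sum_n|a_n|$, because $|a_n|=2\max\{a_n,0\}-a_n$. So outside any finite set of indices there is a finite set $F$ with $a(F)\ge1$.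

For $N\in\omega$ let $U_N$ be the set of permutations $p$ for which there are $N\le m'<m$ with $\bigl|\sum_{n\in[m',m)}a_{p(n)}\bigr|\ge1$. Membership in $U_N$ is witnessed by finitely many values of $p$, so $U_N$ is open. To see that it is dense, let $s$ be a finite partial injection. Extend $s$ to an injection $s'$ with domain $[0,m')$ for some $m'\ge N$, choose $F$ disjoint from the range of $s'$ with $a(F)\ge1$, map $[m',m'+|F|)$ bijectively onto $F$, and extend to a permutation. If $p\in\bigcap_NU_N$, the partial sums of $\sum_na_{p(n)}$ are not Cauchy.

Likewise let $V_N$ be the set of $A$ for which there are $N\le m'<m$ with $|a(A\cap[m',m))|\ge1$. It is open. Given $s\subseteq[0,M)$, put $m'=\max\{M,N\}$, choose a finite $F\subseteq\omega\setminus[0,m')$ with $a(F)\ge1$, and let $m=\max F+1$. Then $A=s\cup F\cup(\omega\setminus[0,m))$ lies in $V_N$ and has $A\cap[0,M)=s$. So $V_N$ is dense, and the series diverges along every $A\in\bigcap_NV_N$.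

A non-meager set meets every comeager set, so a non-meager family of permutations or of sets makes every conditionally convergent series diverge. This gives the first pair of inequalities. Given fewer than $\operatorname{cov}(\mathcal M)$ series, the corresponding comeager sets have a common point, which makes all of them diverge. This gives the second pair.
\end{proof}

\section{Sparse series}\label{sec:sparse}

The simplest way to protect a series from a permutation is to spread its nonzero terms so thinly that the permutation cannot interchange them. How thinly is measured by a function in $\omega^\omega$, and this brings in $\mathfrak b$ and $\mathfrak d$.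

\begin{lemma}\label{lem:sparse}
One can assign to each permutation $p$ a function $\varphi_p\in\omega^\omega$, and to each $\varphi\in\omega^\omega$ a conditionally convergent series $a^\varphi$, so that $p$ preserves $a^\varphi$ whenever $\varphi_p\le^*\varphi$. Consequently $\mathfrak b\le\mathfrak{rr}$ and $\mathfrak{rr}^\perp\le\mathfrak d$.
\end{lemma}

\begin{proof}
Let $\varphi_p(j)=\max\{p(n):n\le p^{-1}(j)\}$, the largest number that $p$ lists up to the moment when it lists $j$. Thus $x>\varphi_p(j)$ implies $p^{-1}(x)>p^{-1}(j)$. Given $\varphi$, let $x_0=0$ and $x_{n+1}=\max\{x_n,\varphi(x_n)\}+1$, and let $a^\varphi$ have the term $(-1)^n/(n+1)$ at index $x_n$ and $0$ at all other indices. This series is conditionally convergent.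

Suppose $\varphi_p\le^*\varphi$. Since $x_n\to\infty$, there is $n_0$ such that $x_{n+1}>\varphi(x_n)\ge\varphi_p(x_n)$, and hence $p^{-1}(x_{n+1})>p^{-1}(x_n)$, for all $n\ge n_0$. So $p$ lists $x_{n_0},x_{n_0+1},\dots$ in this order. Once $m$ is so large that $x_0,\dots,x_{n_0}$ are among $p(0),\dots,p(m-1)$, the $x_n$ listed so far are exactly $x_0,\dots,x_r$ for some $r=r(m)$, and $r(m)\to\infty$. Then $\sum_{n<m}a^\varphi_{p(n)}=\sum_{n\le r(m)}(-1)^n/(n+1)$, which tends to the sum of $a^\varphi$.

If $P$ is a family of fewer than $\mathfrak b$ permutations, then $\{\varphi_p:p\in P\}$ is not unbounded, so some $\varphi$ has $\varphi_p\le^*\varphi$ for all $p\in P$, and all $p\in P$ preserve $a^\varphi$. Hence $\mathfrak b\le\mathfrak{rr}$. If $\mathcal D$ is dominating, every permutation preserves a member of $\{a^\varphi:\varphi\in\mathcal D\}$. Hence $\mathfrak{rr}^\perp\le\mathfrak d$.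
\end{proof}

The argument uses that a permutation lists all terms. A set may contain exactly the $x_n$ with $n$ even, however sparse they are, and by Remark~\ref{rem:laver} the inequality $\mathfrak b\le\textup{\ss}$ is not provable.

\section{Orthogonal sign patterns}\label{sec:finite}

Sparse series give no information about a family of $\mathfrak b$ or more permutations. We now look for series that survive a permutation although it does reorder their terms. Cut $\omega$ into finite blocks, and on each block $J$ let the terms be given by a function $u:J\to\mathbb R$ with $\sum_{x\in J}|u(x)|=1$ and $u(J)=0$. The first condition will make the series not absolutely convergent, and the second will make its sum $0$. A permutation runs through $J$ in some order, and we want all partial sums of $u$ in that order to be small.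

No single $u$ achieves this for all orders: the positive values of $u$ add up to $1/2$, and an order may list them first. The way out is to prepare many candidates for $u$ on the same block, so that each order is bad for few of them.

\begin{example}\label{ex:half}
Let $J=\{-1,1\}^D$ and $N=2^D$, let $r_i:J\to\{-1,1\}$ be the $i$-th coordinate for $i<D$, and let $u_i=r_i/N$. For $D=2$ and the order $++,\ +-,\ -+,\ --$, the sums over the first $j$ points are
\[
\begin{array}{c|cccc}
j&1&2&3&4\\ \hline
u_0&1/4&1/2&1/4&0\\
u_1&1/4&0&1/4&0
\end{array}
\]
The order is as bad as possible for $u_0$, and at the moment when $u_0$ reaches $1/2$ the function $u_1$ has canceled completely. This is no accident. For any $D$ and $E\subseteq J$, the number $N\,u_i(E)$ is the difference of $|E\cap\{r_i=1\}|$ and $|E\cap\{r_i=-1\}|$, so $|u_i(E)|\le1/2$, with equality only if $E$ is $\{r_i=1\}$ or $\{r_i=-1\}$. These $2D$ sets are distinct and have size $N/2$, and an order has only one initial segment of size $N/2$. So in every order at most \emph{one} of the $D$ candidates has a partial sum of absolute value $1/2$, however large $D$ is.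
\end{example}

The threshold $1/2$ is too weak. A permutation may have many blocks in progress at the same time, and their partial sums add up, so we need summable thresholds, say $2^{-k}$ on the $k$-th block. Two points in the example have to be made quantitative. For a single set $E$, orthogonality of the $r_i$ bounds the number of $i$ for which $|u_i(E)|$ is large. An order, however, has $N+1$ initial segments, and $N$ grows with the number of candidates. Since each step changes a partial sum by only $1/N$, it suffices to inspect a number of initial segments that depends on $k$ alone. From now on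
\[
h(k)=8^{k+1}.
\]

\begin{lemma}\label{lem:finite}
Let $k\ge0$ and $C\ge1$. There are $N\ge1$ and functions $u_0,\dots,u_{C-1}$ from $J=\{1,\dots,N\}$ to $\mathbb R$, with $\sum_{x\in J}|u_i(x)|=1$ and $u_i(J)=0$, such that:
\begin{enumerate}
\item[(1)] $|u_i(\{1,\dots,j\})|\le2^{-k}$ for all $i<C$ and $j\le N$;
\item[(2)] for every chain $\emptyset=E_0\subset E_1\subset\dots\subset E_l\subseteq J$ with $|E_j|=j$, there are at most $h(k)$ indices $i<C$ such that $|u_i(E_j)|>2^{-k}$ for some $j\le l$.
\end{enumerate}
\end{lemma}

The point is that the bound $h(k)$ does not depend on $C$. The chain need not exhaust $J$; this is what makes the lemma apply to subseries.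

\begin{proof}
Let $D=C+h(k)$ and $N=2^D$. Identify $J$ with $\{-1,1\}^D$ by any bijection, and let $r_i$ and $u_i=r_i/N$, for $i<D$, be as in Example~\ref{ex:half}. Then $\sum_{x\in J}|u_i(x)|=1$. Changing the sign of the $i$-th coordinate is a bijection of $J$ that replaces $r_i$ by $-r_i$ and fixes $r_{i'}$ for $i'\ne i$. Hence $u_i(J)=0$ and $\sum_{x}r_i(x)r_{i'}(x)=0$ for $i\neq i'$, so the vectors $r_i/\sqrt N=\sqrt N\,u_i$ are orthonormal in the Euclidean space $\mathbb R^J$.

\emph{One set.} Bessel's inequality states that $\sum_i\langle v,e_i\rangle^2\le\langle v,v\rangle$ for orthonormal $e_i$. For the indicator function $v$ of $E\subseteq J$ we have $\langle v,\sqrt N\,u_i\rangle=\sqrt N\,u_i(E)$ and $\langle v,v\rangle=|E|$, so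
\[
\sum_{i<D}u_i(E)^2\le\frac{|E|}{N}\le1 .
\]
Each index $i$ with $|u_i(E)|>2^{-(k+1)}$ contributes more than $4^{-(k+1)}$ to the left side, so there are at most $4^{k+1}$ such indices.

\emph{One chain.} We prove (2) for all $D$ functions. Let $m=2^{k+1}$. It divides $N$, because $D\ge h(k)\ge k+1$. Given $j\le l$, let $j'$ be the largest multiple of $N/m$ with $j'\le j$. The set $E_j\setminus E_{j'}$ has fewer than $N/m$ elements, and $|u_i(x)|=1/N$ for all $x$, so
\[
|u_i(E_j)-u_i(E_{j'})|\le\frac{j-j'}{N}<\frac1m=2^{-(k+1)} .
\]
Hence $|u_i(E_j)|>2^{-k}$ implies $|u_i(E_{j'})|>2^{-(k+1)}$, and in particular $j'\ne0$. So $j'$ is one of the $m$ numbers $qN/m$ with $1\le q\le m$, and each of them accounts for at most $4^{k+1}$ indices $i$. In total at most $2^{k+1}\cdot4^{k+1}=h(k)$ indices occur.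

\emph{The natural order.} Applied to the chain $E_j=\{1,\dots,j\}$, this shows that at most $h(k)$ of the $D$ functions violate (1). At least $C$ functions remain. Keep $C$ of them and renumber; property (2) passes to the subfamily.
\end{proof}

\section{Block series}\label{sec:blocks}

Let $c:\omega\to\omega\setminus\{0\}$ prescribe the number of candidates on each block. For each such $c$ fix a partition of $\omega$ into consecutive finite intervals $J^c_0,J^c_1,\dots$ and functions $u^{c,k}_i:J^c_k\to\mathbb R$, for $i<c(k)$, which are translates of those given by Lemma~\ref{lem:finite} for $k$ and $C=c(k)$. A function $g\in\omega^\omega$ selects the candidate $g(k)$ on the $k$-th block if that candidate exists, and otherwise leaves the block empty: let $a^{g,c}$ be the series with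
\[
a^{g,c}=u^{c,k}_{g(k)}\ \text{ on }J^c_k\ \text{ if }g(k)<c(k),
\qquad
a^{g,c}=0\ \text{ on }J^c_k\ \text{ if }g(k)\ge c(k).
\]
Allowing empty blocks costs nothing as long as infinitely many blocks are not empty, and this freedom will be decisive.

\begin{lemma}\label{lem:cc}
If $g(k)<c(k)$ for infinitely many $k$, then $a^{g,c}$ is conditionally convergent with sum $0$.
\end{lemma}

\begin{proof}
Write $a=a^{g,c}$. Every block has sum $0$, so for $x\in J^c_k$ we have $\sum_{n\le x}a_n=a(J^c_k\cap[0,x+1))$, which has absolute value at most $2^{-k}$ by Lemma~\ref{lem:finite}(1). As $x\to\infty$ also $k\to\infty$, so the sum is $0$. Each $k$ with $g(k)<c(k)$ contributes $1$ to $\sum_n|a_n|$.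
\end{proof}

Permutations and subseries can be treated together. For $A\in[\omega]^\omega$ let $p_A:\omega\to\omega$ be the increasing enumeration of $A$, so that $\sum_{n\in A}a_n$ is the series $\sum_na_{p_A(n)}$. Both permutations and the maps $p_A$ are injections $\omega\to\omega$. For an injection $p$ put $p[m]=\{p(n):n<m\}$, and collect the candidates that $p$ disturbs:
\[
S_{p,c}(k)=\bigl\{i<c(k):\ |u^{c,k}_i(J^c_k\cap p[m])|>2^{-k}\text{ for some }m\in\omega\bigr\}.
\]
As $m$ increases, the set $J^c_k\cap p[m]$ starts empty and gains at most one element per step. Its distinct values form a chain as in Lemma~\ref{lem:finite}(2), and therefore $|S_{p,c}(k)|\le h(k)$.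

A \emph{slalom} is a sequence $S=(S(k))_{k\in\omega}$ of sets $S(k)\subseteq\omega$ with $|S(k)|\le h(k)$. A function $g\in\omega^\omega$ \emph{evades} $S$ if $g(k)\notin S(k)$ for all but finitely many $k$. We have just seen that $S_{p,c}$ is a slalom for every $p$ and every $c$.

\begin{lemma}\label{lem:evade}
Let $p:\omega\to\omega$ be an injection, and let $g$ evade $S_{p,c}$. Then $\sum_na^{g,c}_{p(n)}$ converges. If $p$ is a permutation, the sum is $0$.
\end{lemma}

\begin{proof}
Write $a=a^{g,c}$ and $J_k=J^c_k$, and sort the partial sums by blocks:
\[
\sum_{n<m}a_{p(n)}=\sum_kt_k(m),\qquad t_k(m)=a(J_k\cap p[m]),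
\]
where only finitely many $t_k(m)$ are nonzero. Let $R$ be the range of $p$. Since $J_k$ is finite, $t_k(m)$ equals $t_k=a(J_k\cap R)$ for all large $m$. Choose $k_0$ with $g(k)\notin S_{p,c}(k)$ for all $k\ge k_0$. For such $k$ we have $|t_k(m)|\le2^{-k}$ for all $m$: if $g(k)<c(k)$ this is the definition of $S_{p,c}(k)$, and otherwise $t_k(m)=0$. Hence also $|t_k|\le2^{-k}$ for $k\ge k_0$, and $T=\sum_kt_k$ exists. Let $k_1\ge k_0$. For all $m$ so large that $t_k(m)=t_k$ for every $k<k_1$,
\[
\Bigl|\sum_{n<m}a_{p(n)}-T\Bigr|\le\sum_{k\ge k_1}\bigl(|t_k(m)|+|t_k|\bigr)\le2\sum_{k\ge k_1}2^{-k}=2^{2-k_1}.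
\]
So the series converges to $T$. If $p$ is a permutation, then $t_k=a(J_k)=0$ for all $k$, and $T=0$.
\end{proof}

\begin{example}\label{ex:countable}
Countably many injections $p_0,p_1,\dots$ can be handled with a single $c$. Let $c(k)=(k+1)h(k)+1$. The union $S_{p_0,c}(k)\cup\dots\cup S_{p_k,c}(k)$ has fewer than $c(k)$ elements, so there is $g(k)<c(k)$ outside it. Then $g$ evades every $S_{p_j,c}$, the series $a^{g,c}$ is conditionally convergent with sum $0$, and by Lemma~\ref{lem:evade} it converges along every $p_j$, to $0$ if $p_j$ is a permutation. This proves $\aleph_1\le\mathfrak{rr}$ and $\aleph_1\le\textup{\ss}$.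
\end{example}

\section{Evading slaloms}\label{sec:slaloms}

For uncountably many injections we need to know how many slaloms one function can evade. The answer comes from the combinatorial description of $\operatorname{non}(\mathcal M)$ and $\operatorname{cov}(\mathcal M)$. Call $e,f\in\omega^\omega$ \emph{eventually different} if $e(n)\ne f(n)$ for all but finitely many $n$.

\begin{theorem}[Bartoszy\'nski; see {\cite[Theorems 2.4.1 and 2.4.7]{BJ}}]\label{thm:bart}
\leavevmode
\begin{enumerate}
\item[(a)] $\operatorname{non}(\mathcal M)$ is the least size of a family $F\subseteq\omega^\omega$ such that for every $e\in\omega^\omega$ there is $f\in F$ with $f(n)=e(n)$ for infinitely many $n$.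
\item[(b)] $\operatorname{cov}(\mathcal M)$ is the least size of a family $G_0\subseteq\omega^\omega$ such that every $f\in\omega^\omega$ is eventually different from some $e\in G_0$.
\end{enumerate}
\end{theorem}

A function makes one guess at each place, whereas a slalom makes $h(k)$ guesses at place $k$. To reduce slaloms to functions, code the value at place $k$ as a word of length $h(k)$ and spend one letter on each guess. With two guesses $w,w'\in\omega^2$, for instance, a word that differs from $(w(0),w'(1))$ in both letters is neither $w$ nor $w'$.

\begin{lemma}\label{lem:slalom}
\leavevmode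
\begin{enumerate}
\item[(a)] For every family of fewer than $\operatorname{non}(\mathcal M)$ slaloms there is $g\in\omega^\omega$ that evades all of them.
\item[(b)] There is $G\subseteq\omega^\omega$ with $|G|\le\operatorname{cov}(\mathcal M)$ such that every slalom is evaded by some $g\in G$.
\end{enumerate}
\end{lemma}

\begin{proof}
Partition $\omega$ into consecutive intervals $B_k$ with $|B_k|=h(k)$, and fix bijections $\pi_k$ from $\omega$ onto the countable set $\omega^{B_k}$ of functions $B_k\to\omega$. For a slalom $S$ choose numbers $w^S_i$, for $i\in B_k$, with $S(k)\subseteq\{w^S_i:i\in B_k\}$; this is possible since $|S(k)|\le|B_k|$. Define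
\[
f_S(i)=\pi_k(w^S_i)(i)\quad(i\in B_k),
\qquad
g_e(k)=\pi_k^{-1}(e{\restriction}B_k)\quad(e\in\omega^\omega).
\]
If $g_e(k)\in S(k)$, then $g_e(k)=w^S_i$ for some $i\in B_k$, and so
\[
e(i)=\pi_k(g_e(k))(i)=\pi_k(w^S_i)(i)=f_S(i).
\]
The intervals $B_k$ are disjoint, so if $g_e(k)\in S(k)$ for infinitely many $k$, then $e(i)=f_S(i)$ for infinitely many $i$. In other words, if $e$ is eventually different from $f_S$, then $g_e$ evades $S$.

For (a), the functions $f_S$ are fewer than $\operatorname{non}(\mathcal M)$, so by Theorem~\ref{thm:bart}(a) some $e$ is eventually different from all of them; take $g=g_e$. For (b), take $G=\{g_e:e\in G_0\}$ with $G_0$ of size $\operatorname{cov}(\mathcal M)$ as in Theorem~\ref{thm:bart}(b).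
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

One difficulty remains. The slaloms $S_{p,c}$ depend on $c$, so $c$ must be given before the evading function $g$ is found; but the series $a^{g,c}$ is useful only if $g(k)<c(k)$ infinitely often, and Lemma~\ref{lem:slalom} gives no control over the size of $g$. For a single $c$ the lemma says nothing at all: since every element of $S_{p,c}(k)$ is less than $c(k)$, the function $g=c$ evades all $S_{p,c}$, and $a^{c,c}$ is the zero series. The remedy is to make $g$ evade the slaloms for all $c$ in an unbounded family simultaneously, and to choose $c$ afterwards. The price is a factor $\mathfrak b$ in the number of slaloms.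

\begin{proposition}\label{prop:key}
Let $P$ be a family of injections $\omega\to\omega$ with $\max\{|P|,\mathfrak b\}<\operatorname{non}(\mathcal M)$. There is a conditionally convergent series $\sum_na_n$ such that $\sum_na_{p(n)}$ converges for every $p\in P$, and every permutation in $P$ preserves it. Consequently
\[
\operatorname{non}(\mathcal M)\le\max\{\mathfrak b,\mathfrak{rr}\}
\qquad\text{and}\qquad
\operatorname{non}(\mathcal M)\le\max\{\mathfrak b,\textup{\ss}\}.
\]
\end{proposition}

\begin{proof}
Let $\mathcal B$ be an unbounded family of size $\mathfrak b$. Replacing each $c$ by $c+1$ keeps it unbounded, so we may assume that its members take only values $\ge1$. The cardinal $\mathfrak b$ is infinite, since finitely many functions are bounded by their pointwise maximum. Hence the family $\{S_{p,c}:p\in P,\ c\in\mathcal B\}$ has size at most $|P|\cdot\mathfrak b\le\max\{|P|,\mathfrak b\}<\operatorname{non}(\mathcal M)$. By Lemma~\ref{lem:slalom}(a), some $g$ evades all these slaloms. Since $\mathcal B$ is unbounded, there is $c\in\mathcal B$ with $g(k)<c(k)$ for infinitely many $k$. By Lemma~\ref{lem:cc}, $a=a^{g,c}$ is conditionally convergent with sum $0$, and by Lemma~\ref{lem:evade}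 it has the required properties.

If $\max\{\mathfrak b,\mathfrak{rr}\}<\operatorname{non}(\mathcal M)$, take for $P$ a family of $\mathfrak{rr}$ permutations as in the definition of $\mathfrak{rr}$; all of them preserve $a$, a contradiction. If $\max\{\mathfrak b,\textup{\ss}\}<\operatorname{non}(\mathcal M)$, take $P=\{p_A:A\in\mathcal A\}$ for a family $\mathcal A$ of size $\textup{\ss}$ as in the definition of $\textup{\ss}$; then $a$ converges along every $A\in\mathcal A$, a contradiction.
\end{proof}

This proof is where the uniformity in Lemma~\ref{lem:finite} is used. The members of $\mathcal B$ have no common bound, yet all $S_{p,c}$ obey the same width $h$, and so one partition into intervals $B_k$ serves for all of them in Lemma~\ref{lem:slalom}.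

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:sparse}, $\mathfrak b\le\mathfrak{rr}$, so $\max\{\mathfrak b,\mathfrak{rr}\}=\mathfrak{rr}$. Propositions~\ref{prop:key} and~\ref{prop:generic} give $\operatorname{non}(\mathcal M)\le\mathfrak{rr}\le\operatorname{non}(\mathcal M)$. Next, $\mathfrak b\le\mathfrak{rr}=\operatorname{non}(\mathcal M)$, and $\textup{\ss}\le\operatorname{non}(\mathcal M)$ by Proposition~\ref{prop:generic}, so $\max\{\mathfrak b,\textup{\ss}\}\le\operatorname{non}(\mathcal M)$. The reverse inequality is in Proposition~\ref{prop:key}.

Statements (i) and (ii) are read off from $\mathfrak{rr}=\max\{\mathfrak b,\textup{\ss}\}$. If $\textup{\ss}<\mathfrak{rr}$, the maximum is not $\textup{\ss}$, so it is $\mathfrak b$, which gives (iii).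
\end{proof}

The asymmetry between the two cardinals is now visible. When $\mathfrak b<\operatorname{non}(\mathcal M)$, block series force both $\mathfrak{rr}$ and $\textup{\ss}$ up to $\operatorname{non}(\mathcal M)$. When $\mathfrak b=\operatorname{non}(\mathcal M)$, Proposition~\ref{prop:key} is vacuous; sparse series still give $\mathfrak{rr}\ge\mathfrak b$, while for $\textup{\ss}$ there is no substitute.

\section{Proof of Theorem~\ref{thm:dual}}\label{sec:dual}

In the dual setting the order of choices is reversed. The evading functions come first, as the family $G$ of Lemma~\ref{lem:slalom}(b), which does not depend on $c$. We then need a single $c$ that exceeds each $g\in G$ infinitely often, and such a $c$ exists when $G$ is too small to be dominating.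

\begin{proof}[Proof of Theorem~\ref{thm:dual}]
Proposition~\ref{prop:generic} and Lemma~\ref{lem:sparse} give
\begin{equation}\label{eq:dual}
\operatorname{cov}(\mathcal M)\le\mathfrak{rr}^\perp\le\mathfrak d
\qquad\text{and}\qquad
\operatorname{cov}(\mathcal M)\le\textup{\ss}^\perp .
\end{equation}

Suppose first that $\operatorname{cov}(\mathcal M)=\mathfrak d$. Then $\mathfrak{rr}^\perp=\operatorname{cov}(\mathcal M)$ by \eqref{eq:dual}, and $\textup{\ss}^\perp\ge\mathfrak d$, so $\min\{\mathfrak d,\textup{\ss}^\perp\}=\mathfrak d=\operatorname{cov}(\mathcal M)$.

Suppose now that $\operatorname{cov}(\mathcal M)<\mathfrak d$, and take $G$ from Lemma~\ref{lem:slalom}(b). Since $|G|<\mathfrak d$, the family $G$ is not dominating: there is $c\in\omega^\omega$ such that $c\le^*g$ fails for every $g\in G$, that is, $g(k)<c(k)$ for infinitely many $k$. Replacing $c$ by $c+1$, we may assume that $c$ takes only values $\ge1$. By Lemma~\ref{lem:cc}, $\{a^{g,c}:g\in G\}$ is a family of at most $\operatorname{cov}(\mathcal M)$ conditionally convergent series with sum $0$. For a permutation $p$, some $g\in G$ evades $S_{p,c}$, and $p$ preserves $a^{g,c}$ by Lemma~\ref{lem:evade}. For $A\in[\omega]^\omega$,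 some $g\in G$ evades $S_{p_A,c}$, and $a^{g,c}$ converges along $A$ by the same lemma. So $\mathfrak{rr}^\perp\le\operatorname{cov}(\mathcal M)$ and $\textup{\ss}^\perp\le\operatorname{cov}(\mathcal M)$. With \eqref{eq:dual} this gives $\mathfrak{rr}^\perp=\textup{\ss}^\perp=\operatorname{cov}(\mathcal M)<\mathfrak d$, and the minimum of $\mathfrak d$ and $\textup{\ss}^\perp$ is $\operatorname{cov}(\mathcal M)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BJ}
Bartoszy\'nski and Judah, \emph{Set Theory: On the Structure of the Real Line}.

\bibitem{BBH}
Brendle, Brian and Hamkins, \emph{The subseries number}, Fund. Math.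

\bibitem{RS}
\emph{Rearrangement and Subseries Numbers},
\texttt{https://\allowbreak studenttheses.uu.nl/\allowbreak bitstream/\allowbreak handle/\allowbreak 20.500.12932/\allowbreak 39396/\allowbreak Thesis.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}

\end{thebibliography}
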